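# One-each, power sets, and what a query can see of its input

## 1. A first guess: one-each is a power set with a filter

Take a finite family $S=\{s_1,\dots,s_n\}$ of finite sets. From each $s_i$ choose a nonempty part $s_i'$, and take the union of the parts. The set of all unions so obtained is
$$\text{one-each}(S)=\{s_1'\cup\dots\cup s_n' \mid \emptyset\ne s_i'\subseteq s_i \text{ for } i=1,\dots,n\}.$$
This operator is due to Beeri, Milo and Ta-Shma. The question of these notes is stated as open in "Fully Generic Queries: Open Problems and Some Partial Answers" (http://vdbuss.github.io/talk_toulouse.pdf): *can one-each be written in nested relational algebra without equality selection, once the power set operator is added?*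

A simpler description helps:
$$\text{one-each}(S)=\{t\subseteq\textstyle\bigcup S \;:\; t\cap s\neq\emptyset\text{ for all }s\in S\}. \tag{1}$$
Indeed, if $t=s_1'\cup\dots\cup s_n'$, then $t\subseteq\bigcup S$ and $t\cap s_i\supseteq s_i'\ne\emptyset$. Conversely, if $t\subseteq\bigcup S$ meets every $s_i$, put $s_i'=t\cap s_i$; these are nonempty, and their union is $t\cap\bigcup S=t$. So one-each lists the *hitting sets* of $S$ inside $\bigcup S$. For instance,
$$\text{one-each}(\{\{a,b\},\{b,c\}\})=\{\{b\},\{a,b\},\{b,c\},\{a,c\},\{a,b,c\}\}.$$
By (1), $\text{one-each}(\emptyset)=\{\emptyset\}$, the empty union. This convention will matter only in Theorem 3, and there any other fixed value without atoms could be produced just as well by an emptiness test.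

Conversely, one-each gives back power sets: $2^s=\text{one-each}(\{s\})\cup\{\emptyset\}$. So the first guess is *yes*: form $2^{\bigcup S}$ and throw away the sets that miss some $s\in S$. To test the guess we need the language.

**Types and objects.** Let $\mathrm{dom}$ be an infinite set of *atoms*. Types are built from the atomic type $d$ by the tuple constructor $[\tau_1,\dots,\tau_k]$, $k\ge0$, and the set constructor $\{\tau\}$, in arbitrary combinations. Objects of type $d$ are atoms, objects of a tuple type are tuples, objects of a set type are finite sets. The type $[\,]$ has the single object $[\,]$. A *query* maps objects of an input type to objects of an output type. For example, $\{\{a,b\},\{b\}\}$ is an object of type $\{\{d\}\}$.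

**The language $\mathcal L$.** The basic operations, all typed, are:

- identity $o\mapsto o$; unit $o\mapsto[\,]$; projection $[o_1,\dots,o_k]\mapsto o_i$;
- empty $o\mapsto\emptyset$ (of any fixed set type); singleton $o\mapsto\{o\}$;
- flatten $\{o_1,\dots,o_n\}\mapsto o_1\cup\dots\cup o_n$; union $[o_1,o_2]\mapsto o_1\cup o_2$; product $[o_1,o_2]\mapsto o_1\times o_2$.

The constructs that build queries from queries are:

- composition;
- emptiness test: from $Q_0$ (with set-type output) and $Q_1,Q_2$ (with the same output type), all with the same input type, the query $o\mapsto Q_1(o)$ if $Q_0(o)=\emptyset$, and $o\mapsto Q_2(o)$ otherwise;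
- map: $\{o_1,\dots,o_n\}\mapsto\{Q(o_1),\dots,Q(o_n)\}$;
- tupling: $o\mapsto[Q_1(o),\dots,Q_k(o)]$.

Adding powerset $s\mapsto 2^s$, at every set type, as a basic operation gives $\mathcal L$ + powerset. From now on, *expression* means an expression of $\mathcal L$ + powerset. For each type $\tau$, $\text{one-each}_\tau$ is the operator of type $\{\{\tau\}\}\to\{\{\tau\}\}$. The question is whether every $\text{one-each}_\tau$ is given by an expression, which may depend on $\tau$.

Here are some cases where the guess is right.

*One member.* If $S=\{s\}$, the hitting sets are the nonempty subsets of $s$. The query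
$$N=\mathrm{flatten}\circ\mathrm{map}\bigl(t\mapsto \emptyset\text{ if }t=\emptyset,\ \{t\}\text{ otherwise}\bigr)$$
removes $\emptyset$ from a set of sets, so $\mathrm{flatten}\circ\mathrm{map}(N\circ\mathrm{powerset})$ does the job on all $S=\{s\}$.

*Only singletons.* If $S\neq\emptyset$ and all members are singletons, a hitting set must contain each of their elements. So $\text{one-each}(S)=\{\bigcup S\}$, which is singleton after flatten.

*Two members.* The first attempt is to form $S\times S$, and for each pair $[s,s']$ to collect all $u\cup v$ with $\emptyset\ne u\subseteq s$ and $\emptyset\neq v\subseteq s'$. This is an expression: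
$$\mathrm{flatten}\circ\mathrm{map}\bigl(\mathrm{map}(\mathrm{union})\circ\mathrm{product}\circ[N\circ\mathrm{powerset}\circ\pi_1,\;N\circ\mathrm{powerset}\circ\pi_2]\bigr)\circ\mathrm{product}\circ[\mathrm{id},\mathrm{id}],$$
where $\pi_1,\pi_2$ are the projections. Try it on $\{\{a,b\},\{b\}\}$, with $a\ne b$. The right answer is $\{\{b\},\{a,b\}\}$. But the pair $[\{a,b\},\{a,b\}]$ on the diagonal contributes $\{a\}$, which misses $\{b\}$. So we would like to discard the diagonal, and this needs a comparison of two sets, which the language does not offer. The input $\{\{a,b\},\{b\}\}$ will return.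

## 2. Full genericity, and why the filter is not available

A function $f:\mathrm{dom}\to\mathrm{dom}$ is applied to an object by applying it to every atom in it. It need not be injective, so a set may shrink: if $f(a)=f(b)=c$, then $f(\{a,b\})=\{c\}$.

**Definition (full genericity).** A query $Q$ is *fully generic* if $Q(f(D))=f(Q(D))$ for every input $D$ and every $f:\mathrm{dom}\to\mathrm{dom}$.

Flatten is fully generic. Intersection $[s,s']\mapsto s\cap s'$ is not: on $[\{a\},\{b\}]$ with $a\neq b$ it gives $\emptyset$, but after $f(a)=f(b)=c$ it gives $\{c\}\neq f(\emptyset)$.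

**Fact (F1).** Every expression is fully generic.

*Proof.* Induction on expressions. Identity, unit, projection, empty, singleton, flatten, union and product commute with every $f$, because $f$ acts elementwise: for example $f(\bigcup S)=\bigcup f(S)$ and $f(s\times s')=f(s)\times f(s')$. For powerset, the subsets of $f(s)$ are exactly the images of subsets of $s$ (a subset $u\subseteq f(s)$ is the image of $\{y\in s: f(y)\in u\}$), so $f(2^s)=2^{f(s)}$. Composition and tupling preserve full genericity, and so does map, since $\{Q(f(o_i))\}_i=\{f(Q(o_i))\}_i$. For the emptiness test, $Q_0(f(o))=f(Q_0(o))$ is empty iff $Q_0(o)$ is, so $o$ and $f(o)$ take the same branch, and that branch commutes with $f$. $\square$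

This shows exactly where "generate and filter" stops. Generating $2^{\bigcup S}$ is fine. The filter needs a test that receives $t$ and $S$ and answers whether $t$ meets all members of $S$. With answers $\emptyset$ and $\{[\,]\}$ for no and yes, such a test says no on $t=\{a\}$, $S=\{\{b\}\}$, and yes after $b$ has been sent to $a$; but the answers contain no atoms, so a fully generic test would give the same answer both times. By (F1) no expression performs the test. Discarding the diagonal fails for the same reason: on $\{\{a\},\{b\}\}$ two off-diagonal pairs remain; after $a,b$ are both sent to $c$, none remains.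

Can we then refute expressibility by showing that one-each itself is not fully generic? No: one-each *is* fully generic. We check both inclusions. If $t=\bigcup_i s_i'$ with $\emptyset\ne s_i'\subseteq s_i$, then $f(t)$ lies in $\bigcup f(S)$ and meets each $f(s_i)$, so $f(t)\in\text{one-each}(f(S))$. Conversely, let $t'\in\text{one-each}(f(S))$ and put $s_i'=\{y\in s_i: f(y)\in t'\}$. Then $s_i'\neq\emptyset$, since $t'$ meets $f(s_i)$; moreover $f(s_i')=t'\cap f(s_i)$, so $f(\bigcup_i s_i')=t'\cap\bigcup f(S)=t'$.

So (F1) alone decides nothing, and we need an invariant of expressions that is finer than full genericity.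

## 3. One-sided matching: what it proves and what it misses

Keep $a\ne b$ and compare
$$D_1=\{\{a,b\}\},\qquad D_2=\{\{a,b\},\{b\}\}.$$
The set $\{a\}$ is in $\text{one-each}(D_1)$ but not in $\text{one-each}(D_2)$. Passing from $D_1$ to $D_2$ *adds* a member, and this *removes* an output. One suspects that expressions are monotone in some sense that forbids this. Let us try to say so.

Fix $f$ (for $D_1,D_2$ as above, $f=\mathrm{id}$). Define $x\preceq x'$ for atoms to mean $x'=f(x)$, compare tuples componentwise, and let $S\preceq S'$ mean that every $y\in S$ has some $y'\in S'$ with $y\preceq y'$. Do expressions preserve $\preceq$? Powerset does: match a subset $\{y_1,\dots,y_m\}$ with $\{y_1',\dots,y_m'\}$. The emptiness test does not. We have $\emptyset\preceq\{b\}$, but the query "$\{\emptyset\}$ if the input is $\emptyset$, and $\emptyset$ otherwise" produces $\{\emptyset\}$ and $\emptyset$, and $\{\emptyset\}\not\preceq\emptyset$.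

Let us demand also that $S\preceq S'$ forces $S,S'$ to be both empty or both nonempty. Now flatten breaks: $\{\emptyset\}\preceq\{\emptyset,\{b\}\}$, but flattening gives $\emptyset$ and $\{b\}$.

A better repair: let $g$ be the constant function with value some atom $c$, and demand at set types that $g(S)=g(S')$, in addition to the matching. Since $g(f(x))=c=g(x)$ for atoms, $o\preceq o'$ then implies $g(o)=g(o')$ at every type. Every expression $Q$ preserves this, for $g(Q(o))=Q(g(o))=Q(g(o'))=g(Q(o'))$ by (F1). Emptiness tests now take the same branch on both sides, because $Q_0(o)$ is empty iff $g(Q_0(o))$ is. For powerset, $g(\{y_1,\dots,y_m\})=\{g(y_1),\dots,g(y_m)\}=g(\{y'_1,\dots,y'_m\})$. The other operations only pass the matching on; the verifications are those written out in Lemma 2 below. So every expression preserves this $\preceq$.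

Moreover $D_1\preceq D_2$, since $g(D_1)=\{\{c\}\}=g(D_2)$ and $\{a,b\}$ is matched with itself. Suppose now that $E$ expresses one-each. Then $\{a\}\in E(D_1)$ is matched by some $t'\in E(D_2)$ with $\{a\}\preceq t'$, that is, $a\in t'$. But $t'=\{a,b\}$ is in $\text{one-each}(D_2)$. No contradiction. One-sided matching bounds $t'$ from below, by $f(t)\subseteq t'$. What is missing is a bound from *above*.

Requiring the matching in both directions at set types is too much: by induction on types, $o\preceq o'$ would then mean just $o'=f(o)$, and we would be back at (F1).

The way out is to look again at how $g(o)=g(o')$ was used. We needed a condition that all fully generic queries preserve, that passes to finite tuples and sets, and that decides emptiness. There is a much stronger condition of this kind: *$o'$ arises from $D_2$ in the way in which $o$ arises from $D_1$.* More exactly, one and the same fully generic query produces $o$ from $D_1$ and a parameter $p$, and $o'$ from $D_2$ and $f(p)$. A set of atoms that arises in this way cannot pick out some atoms of the input family and leave others: the query sees only a symmetric family, so it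 takes all of its atoms or none. That gives the bound from above.

## 4. Monotonicity and its consequences

**Theorem 1 (monotonicity).** Let $E:\{\{d\}\}\to\{\{d\}\}$ be an expression. Let $D_1,D_2$ be nonempty sets of nonempty sets of atoms, and let $f:\mathrm{dom}\to\mathrm{dom}$ satisfy $f(s)\in D_2$ for every $s\in D_1$. If $t\in E(D_1)$ and $\bigcup D_1\not\subseteq t$, then $f(t)\in E(D_2)$.

**Corollary.** No expression expresses $\text{one-each}_d$.

*Proof.* Let $a\neq b$, $D_1=\{\{a,b\}\}$, $D_2=\{\{a,b\},\{b\}\}$ and $f=\mathrm{id}$. Suppose $E$ expresses $\text{one-each}_d$. Then $\{a\}\in E(D_1)$ and $\bigcup D_1=\{a,b\}\not\subseteq\{a\}$. By Theorem 1, $\{a\}\in E(D_2)=\text{one-each}(D_2)$. But $\{a\}\cap\{b\}=\emptyset$, a contradiction. $\square$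

So the answer to the question is *no*, already for $\tau=d$. Call a type *pure* if $d$ does not occur in it; for example $\{\{[\,]\}\}$ is pure, and it has the four objects $\emptyset$, $\{\emptyset\}$, $\{\{[\,]\}\}$, $\{\emptyset,\{[\,]\}\}$.

**Theorem 2 (classification).** $\text{one-each}_\tau$ is expressible in $\mathcal L$ + powerset if and only if $\tau$ is pure. If $\tau$ is pure, it is expressible in $\mathcal L$ alone.

**Theorem 3 (sharp bounds).** Let $d$ occur in $\tau$. Restrict $\text{one-each}_\tau$ to inputs $S$ satisfying one of (i) $|S|\le k$; (ii) $|\bigcup S|\le k$; (iii) $|s|\le k$ for all $s\in S$. In each of the three cases, some expression agrees with $\text{one-each}_\tau$ on all such inputs iff $k\le1$.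

**Theorem 4 (robustness).** Theorem 1, and the negative parts of the other statements, remain true if arbitrary fully generic queries with pure output type (for example all fully generic Boolean tests) are added as basic operations.

Two checks of the hypotheses of Theorem 1. First, the exception $\bigcup D_1\subseteq t$ cannot be dropped: for $E(D)=\{\bigcup D\}$, $D_1=\{\{a\}\}$, $D_2=\{\{a\},\{b\}\}$ and $f=\mathrm{id}$, we get $\{a\}\in E(D_1)$, but $E(D_2)=\{\{a,b\}\}$. Second, the members of $D_2$ must be nonempty. Let $E(D)=\emptyset$ if $\emptyset\in D$, and $E(D)=\{\emptyset\}$ otherwise. This is an expression: $\emptyset\in D$ holds iff $\mathrm{flatten}\circ\mathrm{map}(s\mapsto\{[\,]\}$ if $s=\emptyset$, $\emptyset$ otherwise$)$ is nonempty on $D$. For $D_1=\{\{a\}\}$, $D_2=\{\{a\},\emptyset\}$ and $f=\mathrm{id}$ we have $\emptyset\in E(D_1)$ and $\{a\}\not\subseteq\emptyset$, but $E(D_2)=\emptyset$.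

## 5. A dichotomy for sets of atoms computed from a family

We shall use arbitrary fully generic queries, not only expressions.

**Fact (F2).** The class of all fully generic queries is closed under composition and tupling. It contains the projections and the constant queries with atom-free value. It also contains, for each $m$, the query $[y_1,\dots,y_m]\mapsto\{y_1,\dots,y_m\}$, where all $y_i$ have the same type.

Each item is immediate: an atom-free value is fixed by every $f$, and $f(\{y_1,\dots,y_m\})=\{f(y_1),\dots,f(y_m)\}$.

The next lemma supplies the bound from above.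

**Lemma 1 (dichotomy).** Let $D_1,D_2$ be nonempty sets of nonempty sets of atoms, $f:\mathrm{dom}\to\mathrm{dom}$, $P:[\{\{d\}\},\sigma]\to\{d\}$ fully generic, and $p$ an object of type $\sigma$. Put $t=P([D_1,p])$ and $t'=P([D_2,f(p)])$. Then $t'=f(t)$ or $\bigcup D_1\subseteq t$.

*Proof.* The plan is to lift $D_1$ and $D_2$ to one symmetric family $\hat D$ of fresh atoms, from which both are images.

**Step 1: build the symmetric family.** Let $k=\max(|D_1|,|D_2|)$ and let $m$ be the largest cardinality of a member of $D_1\cup D_2$. Both are at least $1$. Choose distinct atoms $e_{ij}$ ($1\le i\le k$, $1\le j\le m$) that do not occur in $p$; this is possible since $\mathrm{dom}$ is infinite and $p$ contains finitely many atoms. Let $A$ be the set of all $e_{ij}$, and put $\hat s_i=\{e_{i1},\dots,e_{im}\}$ and $\hat D=\{\hat s_1,\dots,\hat s_k\}$.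

**Step 2: map the family onto both inputs.** Choose a surjection from $\{1,\dots,k\}$ onto $D_1$, and for each $i$ a surjection from $\hat s_i$ onto the member of $D_1$ assigned to $i$. They exist because $1\le|D_1|\le k$ and every member of $D_1$ has between $1$ and $m$ elements. Since the blocks $\hat s_i$ are disjoint, the surjections on the blocks together define a function $h$ on $A$; let $h$ be the identity outside $A$. Then $h(\hat D)=D_1$, and $h(p)=p$ since no atom of $A$ occurs in $p$. In the same way choose $\varphi$ with $\varphi(\hat D)=D_2$ and $\varphi=f$ outside $A$. Then $\varphi(p)=f(p)$.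

Put $\hat t=P([\hat D,p])$. By full genericity of $P$,
$$h(\hat t)=P([h(\hat D),h(p)])=t,\qquad \varphi(\hat t)=P([\varphi(\hat D),\varphi(p)])=t'. \tag{2}$$

**Step 3: use the symmetry of the family.** We show that $\hat t\cap A$ is $\emptyset$ or $A$. Given $e_{ij}$ and $e_{i'j'}$, let $\alpha$ be the permutation of $\{1,\dots,k\}$ exchanging $i$ and $i'$, let $\beta$ be the permutation of $\{1,\dots,m\}$ exchanging $j$ and $j'$, and let $\pi$ send $e_{uv}$ to $e_{\alpha(u)\beta(v)}$ and fix all atoms outside $A$. Then $\pi$ is a permutation of $\mathrm{dom}$ that exchanges $e_{ij}$ with $e_{i'j'}$. It maps $\hat s_u$ onto $\hat s_{\alpha(u)}$, so $\pi(\hat D)=\hat D$, and $\pi(p)=p$. Hence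
$$\pi(\hat t)=P([\pi(\hat D),\pi(p)])=P([\hat D,p])=\hat t.$$
So $e_{ij}\in\hat t$ implies $e_{i'j'}\in\hat t$, for all choices of indices.

**Step 4: read off the two cases.** If $\hat t\cap A=\emptyset$, then $h$ is the identity on $\hat t$ and $\varphi=f$ on $\hat t$. By (2), $t=\hat t$ and $t'=f(\hat t)=f(t)$. If $A\subseteq\hat t$, then $t=h(\hat t)\supseteq h(A)=\bigcup h(\hat D)=\bigcup D_1$. $\square$

## 6. Common origin and matching

Fix $D_1,D_2,f$ as in Theorem 1. We now make "arises in the same way" precise.

**Definition (common origin).** For objects $o,o'$ of the same type $\tau$, write $o\rhd o'$ if there are a type $\sigma$, an object $p$ of type $\sigma$, and a fully generic $P:[\{\{d\}\},\sigma]\to\tau$ with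
$$o=P([D_1,p]),\qquad o'=P([D_2,f(p)]).$$

*Example.* Let $D_1=\{\{a\}\}$, $D_2=\{\{a\},\{b\}\}$ and $f=\mathrm{id}$. Taking $p=\{a\}$ and for $P$ the second projection, $\{a\}\rhd\{a\}$. Taking for $P$ the query $[D,p]\mapsto\bigcup D$, also $\{a\}\rhd\{a,b\}$. Now return to the pair $D_1=\{\{a,b\}\}$, $D_2=\{\{a,b\},\{b\}\}$, $f=\mathrm{id}$ of Section 3. There Lemma 1 says that $\{a\}\rhd t'$ only for $t'=\{a\}$, because $\{a,b\}\not\subseteq\{a\}$. The partner $\{a,b\}$, which spoiled the attempt in Section 3, is excluded.

We need four facts about $\rhd$.

**(a)** *$o\rhd f(o)$ for every $o$, and $D_1\rhd D_2$.* For the first, take $p=o$ and $P$ the second projection. For the second, take $P$ the first projection and any $p$.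

**(b)** *If $o\rhd o'$ and $Q$ is fully generic, then $Q(o)\rhd Q(o')$.* Replace $P$ by $Q\circ P$ and keep $p$.

**(c)** *If $o_i\rhd o_i'$ for $i=1,\dots,m$, then $[o_1,\dots,o_m]\rhd[o_1',\dots,o_m']$; if all $o_i$ have the same type, also $\{o_1,\dots,o_m\}\rhd\{o_1',\dots,o_m'\}$.* Let $P_i,p_i$ witness $o_i\rhd o_i'$. The parameter $p=[p_1,\dots,p_m]$ and the query $[D,p]\mapsto[P_1([D,p_1]),\dots,P_m([D,p_m])]$, which is fully generic by (F2), witness the claim for tuples, since $f(p)=[f(p_1),\dots,f(p_m)]$. The claim for sets follows by (b) and the last query in (F2). For $m=0$ use the constant queries with values $[\,]$ and $\emptyset$. Here $m$ may be any number, because $P$ and $\sigma$ are allowed to depend on the objects.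

**(d)** *If $o\rhd o'$ and $g:\mathrm{dom}\to\{c\}$ is constant, then $g(o)=g(o')$. Consequently, for every fully generic $Q_0$ with set-type output, $Q_0(o)=\emptyset$ iff $Q_0(o')=\emptyset$.* Since $D_1,D_2$ are nonempty with nonempty members, $g(D_1)=\{\{c\}\}=g(D_2)$. Also $g(f(p))=g(p)$. Therefore
$$g(o)=P([g(D_1),g(p)])=P([g(D_2),g(f(p))])=g(o').$$
Now $Q_0(o)=\emptyset$ iff $g(Q_0(o))=Q_0(g(o))=\emptyset$, and likewise for $o'$; since $g(o)=g(o')$, the two conditions agree.

The relation to be carried through expressions combines common origin with one-sided matching.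

**Definition (the relations $R_\tau$).** By induction on the type:

- $x\,R_d\,x'$ iff $x\rhd x'$;
- $[o_1,\dots,o_k]\,R\,[o_1',\dots,o_k']$ iff $o_i\,R\,o_i'$ for all $i$;
- $S\,R_{\{\tau\}}\,S'$ iff $S\rhd S'$ and for every $y\in S$ there is $y'\in S'$ with $y\,R_\tau\,y'$ (the *forward condition*).

At every type,
$$o\,R\,o'\ \Longrightarrow\ o\rhd o'. \tag{3}$$
For atoms and sets this is part of the definition. For tuples the components satisfy $o_i\rhd o_i'$ by induction, and (c) applies.

*Example.* With $D_1=\{\{a,b\}\}$, $D_2=\{\{a,b\},\{b\}\}$ and $f=\mathrm{id}$ we have $D_1\,R\,D_2$: $D_1\rhd D_2$ by (a), and $\{a,b\}$ is matched with itself, as $o\rhd o$ for every $o$ by (a). The member $\{b\}$ of $D_2$ is matched with nothing, and need not be. Such an extra member is harmless for powerset, but it puts a new constraint on hitting sets.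

## 7. Expressions preserve $R$, and Theorem 1 follows

**Lemma 2.** If $Q$ is an expression and $o\,R\,o'$, then $Q(o)\,R\,Q(o')$.

*Proof.* Induction on $Q$. First we dispose of the common-origin part. By (3), $o\rhd o'$. Since $Q$ is fully generic by (F1), (b) gives $Q(o)\rhd Q(o')$. So when $Q$ is an operation whose output is of set type, only the forward condition remains to be checked.

- *Identity*: nothing to do. *Unit*: $[\,]\,R\,[\,]$, there being no components to compare. *Projection*: tuples related by $R$ have related components.
- *Composition*: apply the induction hypothesis twice. *Tupling*: $Q_i(o)\,R\,Q_i(o')$ for each $i$ by induction, so the tuples are related.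
- *Empty*: the forward condition for $\emptyset$ is vacuous.
- *Singleton*: the only element $o$ of $\{o\}$ is matched by $o'\in\{o'\}$.
- *Flatten*: let $S\,R\,S'$ and $x\in y\in S$. There is $y'\in S'$ with $y\,R\,y'$, and then $x'\in y'$ with $x\,R\,x'$. This $x'$ lies in the flattening of $S'$.
- *Union*: let $[o_1,o_2]\,R\,[o_1',o_2']$. An element of $o_1\cup o_2$ lies in some $o_i$ and is matched in $o_i'$.
- *Product*: let $[o_1,o_2]\,R\,[o_1',o_2']$ and $[x,y]\in o_1\times o_2$. Choose $x'\in o_1'$ with $x\,R\,x'$ and $y'\in o_2'$ with $y\,R\,y'$. Then $[x,y]\,R\,[x',y']\in o_1'\times o_2'$.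
- *Map*: let $S\,R\,S'$ and $y\in S$. Choose $y'\in S'$ with $y\,R\,y'$. By induction $Q(y)\,R\,Q(y')$ for the mapped query $Q$, and $Q(y')$ belongs to the output on $S'$.
- *Emptiness test*: $Q_0$ is fully generic by (F1), so by (d) the same branch is taken on $o$ and $o'$. The induction hypothesis for $Q_1$ or $Q_2$ gives the claim.
- *Powerset*: let $S\,R\,S'$ and $T=\{y_1,\dots,y_m\}\subseteq S$. Choose $y_i'\in S'$ with $y_i\,R\,y_i'$, and put $T'=\{y_1',\dots,y_m'\}\in2^{S'}$. We need $T\,R\,T'$. The forward condition for $T,T'$ holds by construction. By (3), $y_i\rhd y_i'$ for all $i$, so $T\rhd T'$ by (c). Hence $T\,R\,T'$. $\square$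

In the powerset case $T\rhd T'$ holds although no fixed query could choose $T$ from $S$: the parameters of $y_1,\dots,y_m$ are simply listed, however many there are.

**Lemma 3.** $D_1\,R\,D_2$.

*Proof.* $D_1\rhd D_2$ by (a). Match $s\in D_1$ with $f(s)$, which is in $D_2$ by hypothesis. To see $s\,R\,f(s)$: $s\rhd f(s)$ by (a), and each $x\in s$ is matched by $f(x)\in f(s)$, since $x\rhd f(x)$ by (a), that is, $x\,R_d\,f(x)$. $\square$

*Proof of Theorem 1.* By Lemmas 2 and 3, $E(D_1)\,R\,E(D_2)$. So for the given $t\in E(D_1)$ there is $t'\in E(D_2)$ with $t\,R\,t'$, hence $t\rhd t'$ by (3). That is, $t=P([D_1,p])$ and $t'=P([D_2,f(p)])$ for some fully generic $P$ and some $p$. Since $\bigcup D_1\not\subseteq t$, Lemma 1 gives $t'=f(t)$. So $f(t)\in E(D_2)$. $\blacksquare$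

With the Corollary in Section 4, the question is settled for $\tau=d$.

## 8. Which element types admit one-each

*Proof of Theorem 2.*

**Step 1: code atoms inside a type that contains $d$.** The purpose is to carry the impossibility from $d$ to $\tau$. All queries in this step are in $\mathcal L$. For every type $\sigma$ define a filler $\delta_\sigma:d\to\sigma$: $\delta_d$ is the identity, $\delta_{[\sigma_1,\dots,\sigma_k]}$ is the tupling of the $\delta_{\sigma_i}$ (unit if $k=0$), and $\delta_{\{\sigma\}}$ is empty. For every $\tau$ in which $d$ occurs define a coding $\iota_\tau:d\to\tau$ and a decoding $\gamma_\tau:\tau\to\{d\}$: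

- $\iota_d$ is the identity and $\gamma_d$ is singleton.
- For $\tau=[\tau_1,\dots,\tau_k]$ fix $i$ such that $d$ occurs in $\tau_i$. Then $\iota_\tau$ is the tupling of $\iota_{\tau_i}$ in position $i$ and $\delta_{\tau_j}$ in positions $j\ne i$, and $\gamma_\tau(o)=\gamma_{\tau_i}(o_i)$.
- $\iota_{\{\sigma\}}(x)=\{\iota_\sigma(x)\}$ and $\gamma_{\{\sigma\}}=\mathrm{flatten}\circ\mathrm{map}(\gamma_\sigma)$.

For example, for $\tau=[\{[\,]\},\{d\}]$ we get $\iota_\tau(x)=[\emptyset,\{x\}]$, and $\gamma_\tau$ takes the second component and returns $\mathrm{flatten}(\{\{x\}\})=\{x\}$.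

By induction, $\gamma_\tau(\iota_\tau(x))=\{x\}$. This is clear for $d$. For tuples, $\gamma_\tau(\iota_\tau(x))=\gamma_{\tau_i}(\iota_{\tau_i}(x))=\{x\}$. For sets, $\gamma_{\{\sigma\}}(\{\iota_\sigma(x)\})=\mathrm{flatten}(\{\gamma_\sigma(\iota_\sigma(x))\})=\mathrm{flatten}(\{\{x\}\})=\{x\}$. In particular $\iota=\iota_\tau$ is injective.

**Step 2: transfer one-each.** Let $d$ occur in $\tau$. For a set $t$ of atoms write $\iota[t]=\{\iota(x):x\in t\}$, and for $S$ of type $\{\{d\}\}$ write $\iota[[S]]=\{\iota[s]:s\in S\}$. The subsets of $\bigcup\iota[[S]]=\iota[\bigcup S]$ are exactly the sets $\iota[t]$ with $t\subseteq\bigcup S$, and $\iota[t]\cap\iota[s]=\iota[t\cap s]$ by injectivity. So by (1),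
$$\text{one-each}_\tau(\iota[[S]])=\{\iota[t]:t\in\text{one-each}_d(S)\}.$$
Moreover $\mathrm{flatten}(\mathrm{map}(\gamma_\tau)(\iota[t]))=\bigcup_{x\in t}\{x\}=t$. Hence, if an expression $E_\tau$ expressed $\text{one-each}_\tau$, the expression
$$\mathrm{map}(\mathrm{flatten}\circ\mathrm{map}(\gamma_\tau))\circ E_\tau\circ\mathrm{map}(\mathrm{map}(\iota_\tau)) \tag{4}$$
would express $\text{one-each}_d$, contradicting the Corollary. So $\text{one-each}_\tau$ is not expressible.

**Step 3: for pure types, recognize every object.** Let $\tau$ be pure. Any pure type has only finitely many objects, by induction on types: finite products and power sets of finite sets are finite. Each object $c$ of a pure type is the value of a constant query of $\mathcal L$: a tuple is the tupling of the constants for its components (unit if there are none), and a set $\{c_1,\dots,c_n\}$ is obtained from the singletons of the constants $c_i$ by repeated union, or is empty.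

For a pure type $\sigma$ and an object $c$ of type $\sigma$ we define $\mathrm{eq}_c:\sigma\to\{[\,]\}$ in $\mathcal L$ with
$$\mathrm{eq}_c(o)\ne\emptyset \iff o=c.$$
Nonemptiness conditions can be combined. If $Q,Q'$ have output type $\{[\,]\}$, then "$\emptyset$ if $Q(o)=\emptyset$, and $Q'(o)$ otherwise" is nonempty iff both are, and "$\{[\,]\}$ if $Q(o)=\emptyset$, and $\emptyset$ otherwise" is nonempty iff $Q(o)$ is empty. The conjunction of no conditions is the constant $\{[\,]\}$. Now proceed by induction on $\sigma$.

- If $\sigma=[\sigma_1,\dots,\sigma_k]$ and $c=[c_1,\dots,c_k]$, take the conjunction over $i$ of $\mathrm{eq}_{c_i}$ composed with the $i$-th projection (for $k=0$, the constant $\{[\,]\}$).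
- If $\sigma=\{\rho\}$, then for $e$ of type $\rho$ the query $\mathrm{flatten}\circ\mathrm{map}(\mathrm{eq}_e)$ is nonempty on $o$ iff some element of $o$ equals $e$, that is, iff $e\in o$. Take the conjunction of this condition for all $e\in c$ and of its negation for the finitely many $e\notin c$ of type $\rho$.

**Step 4: tabulate.** The type $\{\{\tau\}\}$ is pure. List its objects as $c_1,\dots,c_N$. By nested emptiness tests on $\mathrm{eq}_{c_1},\dots,\mathrm{eq}_{c_N}$, return the constant $\text{one-each}_\tau(c_j)$ for the index $j$ with $o=c_j$; the last alternative, which never occurs, may return $\emptyset$. This is a query of $\mathcal L$ and it expresses $\text{one-each}_\tau$. (The same table expresses any query on a pure type with pure output type.) $\blacksquare$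

## 9. Bounded inputs: one is possible, two is not

*Proof of Theorem 3.*

**Step 1: $k\ge2$ is impossible.** Let first $\tau=d$. The proof of the Corollary uses agreement of $E$ with one-each only on $\{\{a,b\}\}$ and $\{\{a,b\},\{b\}\}$. Both inputs satisfy $|S|\le2$, $|\bigcup S|\le2$, and $|s|\le2$ for all members $s$. So in each of the three cases no expression agrees with $\text{one-each}_d$ on all inputs allowed for $k\ge 2$. For general $\tau$ containing $d$, suppose that $E_\tau$ agrees with $\text{one-each}_\tau$ on the allowed inputs. The query $\mathrm{map}(\mathrm{map}(\iota_\tau))$ preserves $|S|$, $|\bigcup S|$ and all $|s|$, since $\iota_\tau$ is injective. So it takes the two inputs above to allowed inputs, and the expression (4) agrees with $\text{one-each}_d$ on those two inputs, which is impossible.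

**Step 2: $k\le1$ is possible.** In all cases return $\{\emptyset\}$ if $S=\emptyset$, by an emptiness test. It remains to treat $S\ne\emptyset$.

In case (i), a nonempty $S$ is $\{s\}$, and the answer is the set of nonempty subsets of $s$. The expression $\mathrm{flatten}\circ\mathrm{map}(N\circ\mathrm{powerset})$ of Section 1 returns it. (For $s=\emptyset$ it returns $\emptyset$, as it should.)

In cases (ii) and (iii), every $s\in S$ has at most one element. If $\emptyset\in S$, nothing hits $\emptyset$, so the answer is $\emptyset$. This case is detected by nonemptiness of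
$$\mathrm{flatten}\circ\mathrm{map}\bigl(s\mapsto\{[\,]\}\text{ if }s=\emptyset,\ \emptyset\text{ otherwise}\bigr).$$
Otherwise all members of $S$ are singletons, and the answer is $\{\bigcup S\}$, given by singleton $\circ$ flatten. $\blacksquare$

## 10. Adding tests with atom-free answers

A fully generic Boolean test can be seen as a fully generic query with output type $\{[\,]\}$, where $\emptyset$ and $\{[\,]\}$ stand for the two truth values. One might hope that with enough such tests the filter of Section 1 could be rescued. Theorem 4 says that it cannot.

*Proof of Theorem 4.* Let $G:\sigma\to\pi$ be fully generic with $\pi$ pure, and add all such $G$ as basic operations.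

**Step 1: what has to be rechecked.** Fact (F1) still holds, since the new basic operations are fully generic and the constructs preserve full genericity. Lemma 1 and the facts (a)–(d) concern arbitrary fully generic queries and do not mention the language. So in the proof of Theorem 1 only Lemma 2 needs a new case, namely $Q=G$.

**Step 2: $G$ gives the same value on related objects.** Let $o\,R\,o'$. Then $o\rhd o'$ by (3), so $g(o)=g(o')$ for a constant function $g$, by (d). Objects of type $\pi$ contain no atoms, so $g$ fixes them. Hence
$$G(o)=g(G(o))=G(g(o))=G(g(o'))=g(G(o'))=G(o').$$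

**Step 3: an atom-free object is related to itself.** We show $c\,R\,c$ for every object $c$ of pure type, by induction on the type. For tuples this is the induction hypothesis on the components. For a set $c$, $c\rhd c$ by means of the constant query with value $c$, and each element of $c$ is matched with itself by induction. Thus $G(o)\,R\,G(o')$, which is the missing case of Lemma 2.

The rest of the proof of Theorem 1 is unchanged. So are the deductions of the Corollary, of Steps 1 and 2 in the proof of Theorem 2, and of Step 1 in the proof of Theorem 3, since they use Theorem 1 and queries of $\mathcal L$ only. $\blacksquare$
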